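# Ideals invariant under increasing maps whose projective dimension oscillates

## 1. The first guess: projective dimension grows linearly

Suppose that for each $n$ we are given an ideal $I_n$ in the polynomial ring in $n$ variables, and that the ideals are compatible: spreading out the variables of an element of $I_m$, in an order-preserving way, produces an element of $I_n$. Such families settle down, in the sense that all the $I_n$ are eventually produced by the elements of one single $I_r$. The first guess is that numerical invariants then settle down too, and for the projective dimension $\mathrm{pd}(R_n/I_n)$ the natural guess is that for large $n$ it is a linear function of $n$. Let us make this precise and test it.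

Throughout, $k$ is a field, $R_n=k[x_1,\dots,x_n]$, $R=\bigcup_{n\ge 1}R_n=k[x_1,x_2,\dots]$, $\mathbb N=\{1,2,\dots\}$, $[n]=\{1,\dots,n\}$, and $\mathfrak m=(x_1,\dots,x_n)\subseteq R_n$. The monoid $\mathrm{Inc}(\mathbb N)$ of strictly increasing functions $\mathbb N\to\mathbb N$ acts on $R$ by $k$-algebra endomorphisms, $\pi(x_i)=x_{\pi(i)}$.

**Definition (invariant filtration).** An $\mathrm{Inc}(\mathbb N)$-invariant filtration of ideals is a collection $(I_n)_{n\ge1}$ of ideals $I_n\subseteq R_n$ such that for all $n\ge m\ge1$ and every increasing $f:\mathbb N\to\mathbb N$ with $f(m)\le n$ we have $f(I_m)\subseteq I_n$.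

Only the values of $f$ on $[m]$ matter for $f(I_m)$, and every strictly increasing map $[m]\to[n]$ extends to an element of $\mathrm{Inc}(\mathbb N)$. So the condition says: $f(I_m)\subseteq I_n$ for every strictly increasing $f:[m]\to[n]$. For example, if $x_1x_2^2\in I_2$, then $I_3$ must contain $x_1x_2^2$, $x_1x_3^2$ and $x_2x_3^2$, but nothing forces $x_2x_1^2$ into it. Order matters.

**Stabilization theorem (Nagel–Römer; Kahle–Le–Römer).** For every such filtration there is $r\ge1$ such that for all $n\ge r$ the ideal $I_n$ is generated by the elements $f(g)$ with $g\in I_r$ and $f\in\mathrm{Inc}(\mathbb N)$, $f(r)\le n$.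

**Definition (eventually linear).** A sequence $(a_n)_{n\ge1}$ of integers is eventually linear if there are constants $c,d$ with $a_n=cn+d$ for all $n\gg0$.

**Conjecture.** Let $(I_n)_{n\ge 1}$ be an $\mathrm{Inc}(\mathbb N)$-invariant filtration of proper homogeneous ideals with $I_n\ne0$ for all $n\gg0$. Then the sequence $(\mathrm{pd}(R_n/I_n))_{n\ge1}$ is eventually linear.

Here $\mathrm{pd}$ is taken over $R_n$. The statement comes from "MFO-RIMS Tandem Workshop: Symmetries on Polynomial", https://ems.press/content/serial-article-files/46923?nt=1.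

We need three textbook facts about a nonzero finitely generated graded $R_n$-module $M$, where $\mathrm{depth}\,M$ is the length of a maximal $M$-regular sequence in $\mathfrak m$.

First, the graded Auslander–Buchsbaum formula:
$$\mathrm{pd}\,M=n-\mathrm{depth}\,M. \tag{1}$$
Second, $\mathrm{depth}\,M=0$ if and only if $\mathfrak m\in\mathrm{Ass}(M)$, that is, if and only if some nonzero element of $M$ is killed by $\mathfrak m$ (a socle element). Third, if $P\in\mathrm{Ass}(M)$, then $\mathrm{depth}\,M\le\dim R_n/P$ (Bruns–Herzog, *Cohen–Macaulay Rings*, Prop. 1.2.13; we apply it after localizing at $\mathfrak m$, which is harmless because associated primes of graded modules are homogeneous and so lie in $\mathfrak m$).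

Now the tests.

*All variables.* $I_n=(x_1,\dots,x_n)$. Then $R_n/I_n=k$ has depth $0$ and $\mathrm{pd}=n$.

*All but the last $r$ variables.* $I_n=(x_1,\dots,x_{n-r})$ for $n>r$ and $I_n=0$ for $n\le r$. If $f(m)\le n$ and $m>r$, then $f(m-r)\le n-r$ because $f$ is strictly increasing, so the filtration is invariant. The generators form a regular sequence of length $n-r$, so $\mathrm{pd}=n-r$ for $n>r$.

*Differences.* $I_n=(x_i-x_j:1\le i<j\le n)$ is generated by the $n-1$ linear forms $x_i-x_{i+1}$, which form a regular sequence. So $\mathrm{pd}=n-1$.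

*Coordinate axes.* $I_n=(x_ix_j:1\le i<j\le n)$, $n\ge 2$. A $k$-basis of $R_n/I_n$ is given by $1$ and the powers $x_i^s$, $s\ge1$. Let $y=x_1+\dots+x_n$. If $t=c+\sum_ip_i(x_i)$ with $c\in k$ and $p_i(0)=0$, then $yt=\sum_ix_i(c+p_i(x_i))$. If this is $0$, then $c+p_i=0$ for each $i$, hence $c=0$ and all $p_i=0$. So $y$ is regular and the depth is at least $1$. The quotient by $y$ is finite-dimensional, because $x_i\cdot y=x_i^2$ makes every $x_i^2$ vanish, so the depth is exactly $1$ and $\mathrm{pd}=n-1$.

In every test we see $n$ minus a constant. The guess looks healthy.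

## 2. Pushing a socle element forward

Let us try to prove the guess in the most accessible case. Suppose $\mathrm{pd}(R_n/I_n)=n$, the largest possible value. By (1) there is $h\in R_n\setminus I_n$ with $\mathfrak mh\subseteq I_n$. A sensible person pushes $h$ forward: take a strictly increasing $f:[n]\to[n+1]$. For each $i\in[n]$,
$$x_{f(i)}f(h)=f(x_ih)\in I_{n+1}.$$
If $f(h)\notin I_{n+1}$, we have a nonzero class killed by $n$ of the $n+1$ variables. And here the argument stops: let $j$ be the one index not in $f([n])$. Invariance says nothing about $x_jf(h)$, because $x_jf(h)$ is not the image of anything we know to be in $I_n$. So we cannot conclude that the depth is still $0$. We can conclude that it has not grown much, and this is worth writing out.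

**Proposition B.** For any $\mathrm{Inc}(\mathbb N)$-invariant filtration of proper homogeneous ideals there is $r$ such that for all $n>r$ and $s\ge0$: if $\mathrm{pd}(R_n/I_n)=n$, then $\mathrm{pd}(R_{n+s}/I_{n+s})\ge n$.

*Proof.* **Step 1 (an auxiliary filtration).** The purpose is to control when a push-forward can fall into $I_{n+1}$. Put
$$D_n=\{h\in R_n:\ f(h)\in I_{n+1}\text{ for all strictly increasing }f:[n]\to[n+1]\}.$$
This is an ideal: it is closed under addition, and if $h\in D_n$, $a\in R_n$, then $f(ah)=f(a)f(h)\in I_{n+1}$. By invariance of $(I_n)$, $I_n\subseteq D_n$.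

We check that $(D_n)$ is an invariant filtration. Let $g:[m]\to[n]$ be strictly increasing. If $n=m$, then $g$ is the identity. If $n>m$, pick $c\in[n]\setminus g([m])$ and let $g':[m+1]\to[n]$ enumerate $g([m])\cup\{c\}$ in increasing order. Then $g=g'\circ f$ for a strictly increasing $f:[m]\to[m+1]$. So for $h\in D_m$ we get $g(h)=g'(f(h))\in g'(I_{m+1})\subseteq I_n$. Thus
$$g(D_m)\subseteq I_n\subseteq D_n\qquad(n>m).$$

**Step 2 ($D_n=I_n$ for large $n$).** This step uses the stabilization theorem, applied to $(D_n)$. It gives $r$ such that for all $n\ge r$ the ideal $D_n$ is generated by the $g(D_r)$ with $g:[r]\to[n]$ strictly increasing. For $n>r$ these sets lie in $I_n$ by Step 1. Hence $D_n=I_n$ for all $n>r$. (Example: let $I_n=0$ for $n<5$ and $I_n=\mathfrak m$ for $n\ge5$. Then $D_4=(x_1,\dots,x_4)\neq I_4$, but $D_n=I_n$ for $n\ge5$.)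

**Step 3 (pushing forward).** Now we find a small associated quotient of $R_{n+s}/I_{n+s}$. Let $n>r$ and $\mathrm{pd}(R_n/I_n)=n$, and choose $h\in R_n\setminus I_n$ with $\mathfrak mh\subseteq I_n$. Since $h\notin I_n=D_n$, some $f_1:[n]\to[n+1]$ has $f_1(h)\notin I_{n+1}=D_{n+1}$. Repeating, for every $s\ge0$ there is a strictly increasing $f:[n]\to[n+s]$ with $f(h)\notin I_{n+s}$. The class of $f(h)$ in $Q=R_{n+s}/I_{n+s}$ is nonzero and is killed by $x_{f(1)},\dots,x_{f(n)}$. The nonzero submodule that it generates has an associated prime, which contains these $n$ variables and is an associated prime $P$ of $Q$. So $\mathrm{depth}\,Q\le\dim R_{n+s}/P\le s$, and (1) gives $\mathrm{pd}\,Q\ge n$. $\square$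

Consequently, if $\mathrm{pd}(R_n/I_n)=n$ for infinitely many $n$ with gaps at most $e$, then
$$n-e+1\le\mathrm{pd}(R_n/I_n)\le n\qquad(n\gg0).$$
Indeed, for $n\gg0$ let $n'\le n$ be the largest index $\le n$ with $\mathrm{pd}(R_{n'}/I_{n'})=n'$. Then $n-n'\le e-1$ and $\mathrm{pd}(R_n/I_n)\ge n'$. The upper bound is (1).

For $e=2$ this leaves very little room: $\mathrm{pd}$ is $n$ or $n-1$. For the guess to fail in this way, depth would have to switch between $0$ and $1$. It does.

## 3. Depth switching between 0 and 1: the statements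

For $\zeta\in k^*$ and $m\ge0$ put
$$[m]_\zeta=1+\zeta+\dots+\zeta^{m-1}\in k,\qquad[0]_\zeta=0.$$
For example $[m]_1=m\cdot1_k$, and $[m]_{-1}$ is $0$ for even $m$ and $1$ for odd $m$. The last sentence holds in every characteristic: in characteristic $2$ it describes $m\bmod2$.

**Theorem A.** For every field $k$ and every $\zeta\in k^*$ there is an $\mathrm{Inc}(\mathbb N)$-invariant filtration $(I_n)$ of proper homogeneous ideals, with $I_n\ne0$ for $n\ge2$, such that for all $n\ge7$
$$\mathrm{pd}(R_n/I_n)=\begin{cases}n&\text{if }[n-6]_\zeta=0,\\ n-1&\text{otherwise.}\end{cases}$$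

**Corollary.** Take $\zeta=-1$. Over every field, $\mathrm{pd}(R_n/I_n)=n$ for even $n\ge8$ and $\mathrm{pd}(R_n/I_n)=n-1$ for odd $n\ge7$. The consecutive differences alternate between $2$ and $0$, so the sequence is not eventually linear: the conjecture is false over every field.

The Corollary follows from Theorem A and the values of $[m]_{-1}$. By the consequence of Proposition B with $e=2$, this oscillation is the largest that Proposition B permits.

**Theorem A′.** Let $e\ge2$, and suppose that $k$ contains a primitive $e$-th root of unity or that $e=\mathrm{char}\,k$. For each $r\ge0$ there is an $\mathrm{Inc}(\mathbb N)$-invariant filtration of proper homogeneous ideals, non-zero for $n\ge r+2$, such that for all $n\ge r+7$ the projective dimension of the $n$-th quotient is $n-r$ if $n\equiv r+6\pmod e$, and $n-r-1$ otherwise.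

## 4. Counting the indices that a 6-set misses

The arithmetic that switches the depth on and off is pure linear algebra, and it is best seen before any ideal appears. In its simplest form: a $6$-subset $K\subseteq[n]$ misses exactly $n-6$ indices. Give each $6$-set $K$ a coefficient $c_K\in k$, let $S=\sum_Kc_K$ and let $\alpha_j=\sum_{K\not\ni j}c_K$. Then $\sum_j\alpha_j=(n-6)S$. So if all $\alpha_j$ vanish, $S$ must vanish too, except when $n-6=0$ in $k$. In positive characteristic this exception recurs periodically in $n$. To have it in characteristic $0$ as well, we replace the integer $n-6$ by $[n-6]_\zeta$, using weights that depend only on the order of the indices. Increasing maps respect such weights.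

Fix $\zeta\in k^*$ and $n\ge7$. For a $6$-set $K\subseteq[n]$ and $0\le j\le n$ let $r_j(K)=\#\{l\in K:l>j\}$. For a family $c=(c_K)_{|K|=6}$ of elements of $k$ put
$$\alpha_j=\sum_{K\not\ni j}c_K\zeta^{r_j(K)},\quad T_j=\sum_{K\ni j}c_K\zeta^{r_j(K)}\quad(1\le j\le n),\qquad\beta_i=\sum_Kc_K\zeta^{r_i(K)}\quad(0\le i\le n),\qquad S=\sum_Kc_K .$$
Write $\alpha(K)\in k^n$ for the vector $(\alpha_j)_j$ of the family that is $1$ at $K$ and $0$ elsewhere: its $j$-th entry is $\alpha_j(K)=\zeta^{r_j(K)}$ if $j\notin K$, and $0$ if $j\in K$.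

**Lemma 1.** $\;\beta_j=\alpha_j+T_j$ and $\beta_{j-1}=\alpha_j+\zeta T_j$ for $1\le j\le n$, and $\beta_n=S$. $\hfill(2)$

*Proof.* The first equation splits the sum for $\beta_j$ according to whether $j\in K$. For the second, $r_{j-1}(K)$ equals $r_j(K)+1$ if $j\in K$ and $r_j(K)$ if not. For the third, $r_n(K)=0$. $\square$

**Lemma 2.** For every $6$-set $K\subseteq[n]$,
$$\sum_{j=1}^n\zeta^j\alpha_j(K)=\zeta^7[n-6]_\zeta. \tag{3}$$

*Proof.* Let $j$ be the $t$-th element of $[n]\setminus K$, $1\le t\le n-6$. Below $j$ there are $j-1$ indices, of which $t-1$ are outside $K$ and $6-r_j(K)$ are in $K$. So $j+r_j(K)=t+6$, and the term of $j$ is $\zeta^{j+r_j(K)}=\zeta^{t+6}$. Sum over $t$. $\square$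

**Lemma 3.** Let $n\ge7$. If $[n-6]_\zeta\ne0$, then every $c$ with $\alpha_1=\dots=\alpha_n=0$ has $S=0$. If $[n-6]_\zeta=0$, there is a $c$ with $\alpha_1=\dots=\alpha_n=0$ and $S=1$.

*Proof.* Multiplying (3) by $c_K$ and summing gives $\sum_j\zeta^j\alpha_j=\zeta^7[n-6]_\zeta S$, which proves the first statement.

Let $[n-6]_\zeta=0$. The plan is to start from one $6$-set and to correct its vector $\alpha$ to $0$ by swaps that do not change $S$. For $1\le i<n$ choose $K_i$ with $i\in K_i$, $i+1\notin K_i$ (five further elements are needed from the $n-2\ge5$ remaining indices), and let $K_i'=(K_i\setminus\{i\})\cup\{i+1\}$. For $j\ne i,i+1$ we have $r_j(K_i)=r_j(K_i')$, so $\alpha(K_i)$ and $\alpha(K'_i)$ agree outside positions $i,i+1$. With $\rho_i=r_{i+1}(K_i)$ the entries there are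
$$\alpha_i(K_i)=0,\quad\alpha_{i+1}(K_i)=\zeta^{\rho_i},\quad\alpha_i(K_i')=\zeta^{\rho_i+1},\quad\alpha_{i+1}(K_i')=0 .$$
Hence, with $\varepsilon_1,\dots,\varepsilon_n$ the standard basis of $k^n$,
$$\zeta^{-\rho_i}\big(\alpha(K_i)-\alpha(K_i')\big)=\varepsilon_{i+1}-\zeta\varepsilon_i .$$
The $n-1$ vectors $\varepsilon_{i+1}-\zeta\varepsilon_i$ are linearly independent and lie in the hyperplane $H=\{a\in k^n:\sum_j\zeta^ja_j=0\}$, so they are a basis of $H$. Take any $6$-set $K_0$. By (3) and $[n-6]_\zeta=0$, $\alpha(K_0)\in H$, so $\alpha(K_0)=\sum_im_i(\varepsilon_{i+1}-\zeta\varepsilon_i)$ with $m_i\in k$. The formal combination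
$$K_0-\sum_{i=1}^{n-1}m_i\zeta^{-\rho_i}(K_i-K_i')$$
is a family $c$ with all $\alpha_j=0$ and $S=1$. $\square$

**Example.** For $n=7$ each $K$ misses one index $j$, and $\alpha(K)=\zeta^{7-j}\varepsilon_j$. So $\alpha=0$ forces $c=0$, in accordance with $[1]_\zeta=1\ne0$. For $n=8$ and $\zeta=-1$ take coefficient $1$ at $K_1=\{3,4,\dots,8\}$ and at $K_2=\{1,4,\dots,8\}$, and $-1$ at $K_3=\{2,4,\dots,8\}$. Then $S=1$. The index $1$ is missed by $K_1,K_3$ and $\alpha_1=(-1)^6-(-1)^6=0$. The index $2$ is missed by $K_1,K_2$ and $\alpha_2=(-1)^6+(-1)^5=0$. The index $3$ is missed by $K_2,K_3$ and $\alpha_3=(-1)^5-(-1)^5=0$. No other index is missed, so $\alpha=0$.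

## 5. Why one generator per axis is too little, and squarefree monomials alone are too rigid

We want ideals $I_n\subseteq J_n$ with $\mathfrak mJ_n\subseteq I_n$, such that $J_n$ is cut out by the conditions $\alpha_j=0$ and $I_n$ by the additional conditions $\beta_i=0$. In this section $n\ge7$. Think of $c$ as the element $\sum_Kc_Kx_K$, where $x_K=\prod_{i\in K}x_i$.

Why must the $\beta_i$ come in? Let $f:[m]\to[n]$ be strictly increasing with $j\notin f([m])$, and let $i=\#\{p:f(p)<j\}$. Every $f(K)$ misses $j$, and exactly the elements $p>i$ have $f(p)>j$. So the $\alpha_j$ of the pushed family is $\sum_Kc_K\zeta^{r_i(K)}=\beta_i$. Conditions $\alpha_j=0$ alone are therefore not invariant. The conditions $\beta_i=0$ are what is missing. They concern precisely the index $j$ at which the argument of Section 2 stopped.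

The conditions $\alpha_j=0$ should come from $R_n$-linear maps into modules of positive depth. The obvious first attempt is a map $\varphi$ from the ideal $\mathfrak a_n=(x_K:|K|=6)$ to $k[x_j]v$, with all $x_l$, $l\ne j$, acting as $0$, such that $\varphi(x_K)=\zeta^{r_j(K)}v$ for $j\notin K$. No such map exists. For $l\in K$, $j\notin K$ and $K'=(K\setminus\{l\})\cup\{j\}$ we have
$$x_j\,x_K=x_l\,x_{K'},\qquad\text{so}\qquad x_j\varphi(x_K)=x_l\varphi(x_{K'})=0,$$
and hence $\varphi(x_K)=0$, since $k[x_j]v$ is free over $k[x_j]$.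

The same relation tells us the repair. The monomials $x_{K'}$ with $j\in K'$ must go to something on which $x_l$ is nonzero. Put $\varphi(x_{K'})=\zeta^{r_j(K')}z$ with a second generator $z$. Since $r_j(K)=r_j(K')$ if $l<j$ and $r_j(K)=r_j(K')+1$ if $l>j$, the relation becomes
$$x_lz=\zeta_l\,x_jv,\qquad\zeta_l=1\ (l<j),\quad\zeta_l=\zeta\ (l>j).$$

This creates a new obstruction. Now $\sum_Kc_Kx_K\mapsto T_jz+\alpha_jv$, so membership in all kernels forces $T_j=\alpha_j=0$ for every $j$. Then by (2) all $\beta_i$ are $0$, for every $n$. The extra conditions that define $I_n$ are automatic, and nothing switches.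

So we need freedom in the $z$-component only: further generators of degree $6$ which can cancel $T_j$, which contribute nothing to any $\alpha_j$, and on which all $\lambda_i$ vanish (here $\lambda_i$ is the functional with value $\beta_i$). The monomials $x_p^3x_q^3$ do this: seen from $j=p$ or $j=q$ they will be sent to a multiple of $z$, and from every other $j$ to $0$. The point that has to be checked is that all this is still $R_n$-linear.

## 6. The ideal $\mathfrak b_n$ and the maps $\theta_j:\mathfrak b_n\to E_j$

From here on, $n\ge1$ is arbitrary unless stated otherwise. Let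
$$\mathfrak b_n=\big(x_K:K\subseteq[n],\ |K|=6\big)+\big(x_p^3x_q^3:1\le p<q\le n\big)\subseteq R_n.$$
A monomial lies in $\mathfrak b_n$ iff one of these generators divides it. Hence:
$$g\notin\mathfrak b_n\iff g\text{ involves at most 5 variables and at most one variable has exponent}\ge3\text{ in }g. \tag{4}$$

**Definition (the module $E_j$).** For $j\in[n]$ let $E_j=k[x_j]z\oplus k[x_j]v$, free over $k[x_j]$ with $\deg z=\deg v=6$. For $l\ne j$ let
$$x_l\cdot x_j^sz=\zeta_l\,x_j^{s+1}v,\qquad x_l\cdot x_j^sv=0,\qquad\zeta_l=1\ (l<j),\quad\zeta_l=\zeta\ (l>j).$$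

Each $x_l$, $l\ne j$, commutes with $x_j$ and raises degrees by $1$. Any two variables different from $x_j$ compose to $0$ in either order. So $E_j$ is a graded $R_n$-module. For example, for $n=3$, $j=2$ we have $x_1z=x_2v$, $x_3z=\zeta x_2v$ and $x_1x_3z=0$.

**Definition (the sets $Z,V$ and the map $\theta_j$).** Fix $j$ and consider monomials $u$ in the variables $\neq x_j$. The exponent type of $u$ is the list of its nonzero exponents. Let $Z$ consist of the squarefree monomials of degree $5$ and the cubes $x_m^3$, and let $V=\{x_lu:u\in Z,\ l\ne j\}$. So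
$$Z:\ \text{types }(1^5),\,(3);\qquad V:\ \text{types }(1^6),\,(2,1^4),\,(3,1),\,(4).$$
Degrees in $Z$ are $5,3$ and degrees in $V$ are $6,4$, so $Z\cap V=\emptyset$. Let $w(u)$ be the total degree of $u$ in the variables $x_l$ with $l>j$. The monomials in $\mathfrak b_n$ form a $k$-basis of $\mathfrak b_n$. For such a monomial $g=x_j^au$ with $u$ free of $x_j$, of degree $d$ (so $d\ge6$), put
$$\theta_j(g)=\begin{cases}\zeta^{w(u)}x_j^{d-6}z&(u\in Z),\\ \zeta^{w(u)}x_j^{d-6}v&(u\in V),\\ 0&\text{otherwise,}\end{cases} \tag{5}$$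
and extend $k$-linearly.

The map $\theta_j$ preserves degrees. For example, let $n=7$. For $g=x_1\cdots x_6$ and $j=3$ we have $u=x_1x_2x_4x_5x_6\in Z$ and $w(u)=3$, so $\theta_3(g)=\zeta^3z$, while $\theta_7(g)=v$. For $g=x_1^3x_2^3$ we get $\theta_1(g)=\zeta^3z$, $\theta_2(g)=z$, and $\theta_3(g)=0$ because type $(3,3)$ is in neither list. As a check of linearity, $x_7\theta_3(x_1\cdots x_6)=\zeta^3x_7z=\zeta^4x_3v$, and directly $\theta_3(x_1\cdots x_7)=\zeta^4x_3v$.

**Lemma 4.** $\theta_j$ is $R_n$-linear.

*Proof.* It suffices to show $\theta_j(x_lg)=x_l\theta_j(g)$ for monomials $g=x_j^au\in\mathfrak b_n$ of degree $d$ and all $l\in[n]$. For $l=j$, multiplication by $x_j$ keeps $u$ and raises $d$ by one, so the equation holds. Let $l\ne j$. Then $u$ is replaced by $x_lu$.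

**Case $u\in Z$.** The two generators must interact correctly. We have $x_lu\in V$ and $\zeta^{w(x_lu)}=\zeta^{w(u)}\zeta_l$. So $\theta_j(x_lg)=\zeta^{w(u)}\zeta_lx_j^{d-5}v$, which is $x_l\cdot\zeta^{w(u)}x_j^{d-6}z$.

**Case $u\in V$.** Here $x_l\theta_j(g)=0$, and we must see that $x_lu\notin Z\cup V$. If $\deg u=6$, then $\deg x_lu=7$, which is not a degree occurring in $Z\cup V$. If $\deg u=4$, then $u$ has type $(3,1)$ or $(4)$, so $x_lu$ has degree $5$ and an exponent $\ge3$, while the elements of degree $5$ in $Z\cup V$ are squarefree.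

**Case $u\notin Z\cup V$.** Again $x_l\theta_j(g)=0$, and we must exclude $x_lu\in Z\cup V$. This is where the choice of $\mathfrak b_n$ matters. Suppose $x_lu\in Z\cup V$ and list the possible $u$ by lowering one exponent.

* From $(1^5)$: $u$ is squarefree of degree $4$. From $(3)$: $u=x_l^2$.
* From $(1^6)$: $u$ has type $(1^5)$, so $u\in Z$, excluded. From $(4)$: $u=x_l^3\in Z$, excluded.
* From $(2,1^4)$: $u$ has type $(1^5)$, excluded, or type $(2,1,1,1)$.
* From $(3,1)$: $u$ has type $(3)$, excluded, or type $(2,1)$.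

So $u$ has type $(1^4)$, $(2)$, $(2,1,1,1)$ or $(2,1)$. In all four cases $g=x_j^au$ involves at most $5$ variables, and only $x_j$ can have exponent $\ge3$ in it. By (4), $g\notin\mathfrak b_n$, a contradiction. $\square$

## 7. The filtration $(I_n)$

**Definition (the functionals $\lambda_i$).** For $0\le i\le n$ let $\lambda_i:\mathfrak b_n\to k$ be the $k$-linear map with $\lambda_i(x_K)=\zeta^{\#\{l\in K:\,l>i\}}$ for $|K|=6$ and $\lambda_i=0$ on all other monomials of $\mathfrak b_n$.

For instance $\lambda_4(x_1\cdots x_6)=\zeta^2$ and $\lambda_4(x_1^3x_2^3)=0$. Since $\lambda_i$ vanishes in degrees $\ne6$ and $\mathfrak m\mathfrak b_n$ lives in degrees $\ge7$, we have $\lambda_i(\mathfrak m\mathfrak b_n)=0$.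

**Definition (the ideals).**
$$J_n=\{h\in\mathfrak b_n:\theta_j(h)=0\ \ \forall j\in[n]\},\qquad I_n=\{h\in J_n:\lambda_i(h)=0\ \ \forall\,0\le i\le n\}.$$

By Lemma 4, $J_n$ is an ideal, homogeneous because the $\theta_j$ preserve degrees. Since $\lambda_i(\mathfrak m\mathfrak b_n)=0$, we have $\mathfrak mJ_n\subseteq I_n$, so $I_n$ is an ideal as well, homogeneous because each $\lambda_i$ vanishes outside one degree. Both are contained in $\mathfrak b_n$, hence proper. For $n\ge2$ we have $x_1^5x_2^5\in I_n$: its part $u$ free of $x_j$ is $x_2^5$ (for $j=1$), $x_1^5$ (for $j=2$) or $x_1^5x_2^5$ (for $j\geq 3$), and none of these is in $Z\cup V$; and its degree is not $6$. So $I_n\ne0$ for $n\ge2$.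

**Proposition 5.** $(I_n)_{n\ge1}$ is an $\mathrm{Inc}(\mathbb N)$-invariant filtration.

*Proof.* Let $f:[m]\to[n]$ be strictly increasing and $h\in I_m$. Since $f$ carries generators of $\mathfrak b_m$ to generators of $\mathfrak b_n$, $f(h)\in\mathfrak b_n$. We check the defining conditions of $I_n$ on $f(h)$.

**Step 1 ($\theta_j$ for $j=f(j')$).** This is the index range already visible in $R_m$. As $f$ preserves the order of indices and exponent types, $\theta_j(f(h))$ is obtained from $\theta_{j'}(h)$ by replacing $x_{j'}$ with $x_j$. Since $\theta_{j'}(h)=0$, so is $\theta_j(f(h))$.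

**Step 2 ($\theta_j$ for $j\notin f([m])$).** This is the new variable, and the step uses the conditions $\lambda_i(h)=0$. Let $g\in\mathfrak b_m$ be a monomial. Then $f(g)$ does not involve $x_j$, so the part $u$ in (5) is $u=f(g)$ itself, and it lies in $\mathfrak b_n$. By (4), the types $(1^5)$, $(3)$, $(2,1^4)$, $(3,1)$, $(4)$ are not in $\mathfrak b_n$: they involve at most $5$ variables and have at most one exponent $\ge3$. So the only elements of $Z\cup V$ in $\mathfrak b_n$ are the squarefree monomials of degree $6$, and $\theta_j(f(g))=0$ unless $g=x_K$ with $|K|=6$. Let $i=\#\{p\in[m]:f(p)<j\}$. Since $j$ is not a value of $f$, $f(p)>j\iff p>i$. Therefore $\theta_j(f(x_K))=\zeta^{\#\{p\in K:p>i\}}v=\lambda_i(x_K)v$, and by linearity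
$$\theta_j(f(h))=\lambda_i(h)\,v=0. \tag{6}$$

**Step 3 (the functionals).** The conditions that we added must themselves be invariant. For $0\le i\le n$ let $i'=\#\{p\in[m]:f(p)\le i\}$. Then $f(p)>i\iff p>i'$, so $\lambda_i(f(h))=\lambda_{i'}(h)=0$.

Together, $f(h)\in I_n$. $\square$

## 8. The depth of $R_n/I_n$ is 0 or 1

**Proposition 6.** Let $n\ge6$. If $J_n\ne I_n$, then $\mathrm{pd}(R_n/I_n)=n$. If $J_n=I_n$, then $\mathrm{pd}(R_n/I_n)=n-1$.

*Proof.* Write $Q_n=R_n/I_n$ and $N_n=\mathfrak b_n/I_n\subseteq Q_n$. If $J_n\neq I_n$, then $J_n/I_n\subseteq Q_n$ is nonzero and killed by $\mathfrak m$. So $\mathrm{depth}\,Q_n=0$, and (1) gives $\mathrm{pd}\,Q_n=n$.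

From now on let $J_n=I_n$. We show $\mathrm{depth}\,Q_n=1$.

**Step 1 (a regular element on $N_n$).** This excludes socle elements inside $N_n$. As $J_n=I_n$, the maps $\theta_j$ together embed $N_n$ into $\bigoplus_jE_j$. Let $y=x_1+\dots+x_n$. On $E_j$ it acts as $x_j+\nu$ with $\nu=\sum_{l\ne j}x_l$, and $\nu^2=0$ on $E_j$. If $(x_j+\nu)t=0$, then $x_j^2t=(x_j-\nu)(x_j+\nu)t=0$, and $t=0$ because $E_j$ is free over $k[x_j]$. So $y$ is regular on every $E_j$ and hence on $N_n$.

**Step 2 (no socle in $R_n/\mathfrak b_n$).** This excludes socle elements outside $N_n$. The ideal $\mathfrak b_n:\mathfrak m$ is a monomial ideal. If it were larger than $\mathfrak b_n$, there would be a monomial $g\notin\mathfrak b_n$ with $x_ig\in\mathfrak b_n$ for all $i$. Choose $i$ as follows: the variable with exponent $\ge3$ in $g$ if there is one (by (4) there is at most one); otherwise any variable dividing $g$; any variable if $g=1$. Then $x_ig$ involves at most $5$ variables and has at most one exponent $\ge3$. By (4), $x_ig\notin\mathfrak b_n$, a contradiction.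

**Step 3 (depth at least 1).** An element of $Q_n$ killed by $\mathfrak m$ maps to $0$ in $R_n/\mathfrak b_n$ by Step 2, so it lies in $N_n$. It is killed by $y$, so it is $0$ by Step 1. Hence $\mathrm{depth}\,Q_n\ge1$.

**Step 4 (depth at most 1).** We look for an associated prime of small dimension. We have $N_n\ne0$, because $\lambda_n(x_1\cdots x_6)=1$ shows $x_1\cdots x_6\notin I_n$. Choose $P\in\mathrm{Ass}(N_n)$. Then $P\in\mathrm{Ass}(Q_n)$, and $P\in\mathrm{Ass}(E_j)$ for some $j$ by the embedding in Step 1. For $l\ne j$ we have $x_l^2E_j=0$, so $x_l^2\in P$ and $x_l\in P$. Thus $\dim R_n/P\le1$ and $\mathrm{depth}\,Q_n\le1$.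

So $\mathrm{depth}\,Q_n=1$, and (1) gives $\mathrm{pd}\,Q_n=n-1$. $\square$

## 9. When $J_n$ and $I_n$ differ

**Proposition 7.** For $n\ge7$: $J_n\ne I_n$ if and only if $[n-6]_\zeta=0$.

Propositions 5, 6 and 7, together with the properness and nonvanishing checked in Section 7, give Theorem A.

*Proof.* **Step 1 (reduction to degree 6).** This turns the question into linear algebra. Both ideals are homogeneous, and since the $\lambda_i$ vanish outside degree $6$, they agree in all other degrees. A basis of $(\mathfrak b_n)_6$ is given by the generators of $\mathfrak b_n$, so let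
$$h=\sum_{|K|=6}c_Kx_K+\sum_{p<q}b_{pq}x_p^3x_q^3 .$$
Use the notation $\alpha_j,T_j,\beta_i,S$ of Section 4 for the family $(c_K)$. Then $\lambda_i(h)=\beta_i$. Put
$$B_j=\sum_{p<j}b_{pj}+\zeta^3\sum_{q>j}b_{jq}\qquad(1\le j\le n).$$
By (5), $\theta_j(x_K)$ is $\zeta^{r_j(K)}z$ if $j\in K$ and $\zeta^{r_j(K)}v$ if $j\notin K$. Further, $\theta_q(x_p^3x_q^3)=z$ and $\theta_p(x_p^3x_q^3)=\zeta^3z$ for $p<q$, and $\theta_j(x_p^3x_q^3)=0$ for $j\ne p,q$. Hence
$$\theta_j(h)=(T_j+B_j)z+\alpha_jv. \tag{7}$$

**Step 2 (if $[n-6]_\zeta\ne0$, then $J_n=I_n$).** We show that the $v$-components alone force all $\lambda_i(h)=0$. Let $h\in(J_n)_6$. By (7) all $\alpha_j=0$, so $S=0$ by Lemma 3. By (2), $\beta_n=S=0$ and, since $\alpha_j=0$, $\beta_{j-1}=\zeta T_j=\zeta\beta_j$ for $1\le j\le n$. So all $\beta_i=0$, and $h\in I_n$.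

**Step 3 (if $[n-6]_\zeta=0$: the coefficients $c_K$).** We start building an element of $J_n\setminus I_n$. By Lemma 3 there are $c_K$ with all $\alpha_j=0$ and $S=1$. Then (2) gives $\beta_n=1$, $T_j=\beta_j$ and $\beta_{j-1}=\zeta\beta_j$, so
$$T_j=\beta_j=\zeta^{n-j}\qquad(1\le j\le n).$$

**Step 4 (the coefficients $b_{pq}$).** It remains to cancel the $z$-components: we need $b_{pq}$ with $B_j=-\zeta^{n-j}$ for all $j$. The coefficient $b_{pq}$ contributes $b_{pq}(\zeta^3\varepsilon_p+\varepsilon_q)$ to the vector $(B_j)_j$, so the attainable vectors form the span $W$ of all $\zeta^3\varepsilon_p+\varepsilon_q$ with $p<q$. Subtracting two such vectors with $p=1$ shows $\varepsilon_q-\varepsilon_{q'}\in W$ for $q,q'\ge2$. Subtracting those with $(p,q)=(1,3)$ and $(2,3)$ shows $\zeta^3(\varepsilon_1-\varepsilon_2)\in W$. So $W$ contains every vector of coordinate sum $0$.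

If $1+\zeta^3\ne0$, then $W$ also contains a vector of coordinate sum $1+\zeta^3\ne0$. So $W=k^n$ and we are done.

If $1+\zeta^3=0$, the required vector lies in $W$ as soon as its coordinate sum, $-\sum_j\zeta^{n-j}=-[n]_\zeta$, is $0$. And indeed
$$[n]_\zeta=[6]_\zeta+\zeta^6[n-6]_\zeta=[6]_\zeta=(1+\zeta+\zeta^2)(1+\zeta^3)=0.$$

With these $c$ and $b$, (7) gives $\theta_j(h)=0$ for all $j$, so $h\in J_n$. But $\lambda_n(h)=\beta_n=1$, so $h\notin I_n$. $\square$

**Example ($n=8$, $\zeta=-1$).** Take the $c_K$ from the example in Section 4. There $T_1$ receives only $K_2$, with $r_1(K_2)=5$, so $T_1=-1$. Only $K_3$ contributes to $T_2$, with coefficient $-1$ and $r_2(K_3)=5$, so $T_2=1$. Only $K_1$ contributes to $T_3$, with $r_3(K_1)=5$, so $T_3=-1$. For $j\ge4$ all three sets contain $j$ and have $r_j=8-j$, so $T_j=(-1)^{8-j}S=(-1)^j$. So $T_j=(-1)^j$ throughout. Taking $b_{12}=b_{34}=b_{56}=b_{78}=-1$ and all other $b_{pq}=0$ gives $B_j=-1$ for even $j$ and $B_j=\zeta^3\cdot(-1)=1$ for odd $j$, that is, $B_j=-(-1)^j$. So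
$$h=x_3x_4\cdots x_8+x_1x_4\cdots x_8-x_2x_4\cdots x_8-\big(x_1^3x_2^3+x_3^3x_4^3+x_5^3x_6^3+x_7^3x_8^3\big)$$
lies in $J_8$ but not in $I_8$, since $\lambda_8(h)=1$. Its class is a socle element of $R_8/I_8$, and $\mathrm{pd}(R_8/I_8)=8$, while $\mathrm{pd}(R_7/I_7)=6$ and $\mathrm{pd}(R_9/I_9)=8$.

## 10. Other periods and residue classes: proof of Theorem A′

**Step 1 (the period).** This settles $r=0$. If $\zeta$ is a primitive $e$-th root of unity with $e\ge2$, then $[m]_\zeta=(\zeta^m-1)/(\zeta-1)$, so $[m]_\zeta=0\iff e\mid m$. If $e=\mathrm{char}\,k$ and $\zeta=1$, then $[m]_\zeta=m\cdot1_k$, and again $[m]_\zeta=0\iff e\mid m$. With this $\zeta$, Theorem A gives $\mathrm{pd}(R_n/I_n)=n$ if $n\equiv6\pmod e$ and $n-1$ otherwise, for all $n\ge7$, with $I_n\ne0$ for $n\ge2$.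

**Step 2 (the shift).** This moves the residue class, by the device of the second test in Section 1. For $r\ge0$ and the filtration $(I_n)$ of Step 1 put
$$\tilde I_n=I_{n-r}R_n\quad(n>r),\qquad\tilde I_n=0\quad(n\le r).$$
These are proper homogeneous ideals, non-zero for $n\ge r+2$. For invariance, let $f$ be increasing with $f(m)\le n$. If $m\le r$, then $\tilde I_m=0$ and there is nothing to show. If $m>r$, then $f(m)\ge f(m-r)+r$ because $f$ is strictly increasing, so $f(m-r)\le n-r$ and $f(I_{m-r})\subseteq I_{n-r}$. Hence $f(\tilde I_m)\subseteq\tilde I_n$.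

**Step 3 (projective dimension of the shift).** Here we compare $\tilde I_n$ with $I_{n-r}$. For $n>r$ we have $R_n/\tilde I_n=(R_{n-r}/I_{n-r})\otimes_{R_{n-r}}R_n$. Since $R_n$ is flat over $R_{n-r}$, tensoring a minimal graded free resolution of $R_{n-r}/I_{n-r}$ with $R_n$ gives a free resolution of $R_n/\tilde I_n$. It is again minimal, because its matrices still have all entries in the ideal generated by the variables. So
$$\mathrm{pd}(R_n/\tilde I_n)=\mathrm{pd}(R_{n-r}/I_{n-r}).$$
For $n\ge r+7$ we have $n-r\ge7$, and Step 1 gives $n-r$ if $n-r\equiv6\pmod e$, and $n-r-1$ otherwise. This is Theorem A′. $\square$
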